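# Positive solutions of the Q-system and the dimensions of Kirillov–Reshetikhin modules

## 1. The recursion $Q_m^2=Q_{m+1}Q_{m-1}+1$

We start with a problem about one sequence of numbers. Define polynomials $Q_m\in\mathbb Z[q]$ by $Q_0=1$, $Q_1=q$ and
$$Q_m^2=Q_{m+1}Q_{m-1}+1\qquad(m\ge1).\tag{1}$$
So $Q_2=q^2-1$, $Q_3=q^3-2q$. These are the characters of the irreducible representations of $\mathfrak{sl}_2$: $Q_m$ is the character of the $(m+1)$-dimensional one, written as a polynomial in the character $q$ of the two-dimensional one. Setting $q=2$ gives $Q_m=m+1$, the dimension.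

Now forget representation theory and substitute a real number for $q$. For which $q$ are all $Q_m$ positive? Among those, for which does $Q_m$ grow at most polynomially in $m$?

**Proposition 1 ($\mathfrak{sl}_2$).** A real sequence $Q_m>0$ with $Q_0=1$ that satisfies (1) has $Q_1\ge2$. If $Q_1=2$ then $Q_m=m+1$; if $Q_1>2$ then $Q_m$ grows exponentially. So $q=2$ is the only real value of $q$ for which all $Q_m$ are positive and the growth is polynomial.

*Proof.* Comparing (1) at $m$ and at $m+1$ gives $Q_{m+1}Q_{m-1}-Q_m^2=Q_{m+2}Q_m-Q_{m+1}^2$, that is, $Q_{m+1}(Q_{m+1}+Q_{m-1})=Q_m(Q_{m+2}+Q_m)$. Hence $(Q_{m+1}+Q_{m-1})/Q_m$ does not depend on $m\ge1$. At $m=1$ it is $(Q_2+1)/Q_1=Q_1^2/Q_1=q$, where $q=Q_1$. So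
$$Q_{m+1}=qQ_m-Q_{m-1}.$$
We know $q>0$.

If $q<2$, write $q=2\cos\theta$ with $0<\theta<\pi/2$. Then $Q_m=\sin((m+1)\theta)/\sin\theta$. For the least $m$ with $(m+1)\theta\ge\pi$ we have $(m+1)\theta<2\pi$, so $Q_m\le0$, a contradiction.

If $q=2$, then $Q_m=m+1$.

If $q>2$, write $q=e^u+e^{-u}$ with $u>0$. Then $Q_m=e^{mu}+e^{(m-2)u}+\dots+e^{-mu}\ge e^{mu}$. $\square$

The proof linearized the recursion. For a general simple Lie algebra there is one sequence per vertex of the Dynkin diagram, the sequences are coupled, and for non-simply-laced diagrams their indices run at different speeds. These notes are about what replaces the proof above.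

One observation survives every generalization. Put $f_m=\log Q_m$ in (1). It becomes
$$f_{m+1}-2f_m+f_{m-1}=\log\left(1-e^{-2f_m}\right).$$
Positivity of the $Q$'s forces $e^{-2f_m}<1$, so the right side is a well-defined negative number, and $f$ is concave.

## 2. Kirillov–Reshetikhin characters for a simple Lie algebra

Let $\mathfrak g$ be a complex simple Lie algebra of rank $r$ with Dynkin diagram $X$ on the vertex set $I=\{1,\dots,r\}$. Its Cartan matrix is $C_{ab}=2(\alpha_a,\alpha_b)/(\alpha_a,\alpha_a)$. We normalize $(\cdot,\cdot)$ so that long roots have square length $2$, and put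
$$t_a=\frac2{(\alpha_a,\alpha_a)},\qquad\text{so that}\qquad C_{ab}=t_a(\alpha_a,\alpha_b).$$
Then $t_a=1$ for long simple roots and $t_a=t$ for short ones, with one fixed $t\in\{1,2,3\}$. With $\omega_a$ the fundamental weights, $\alpha_a=\sum_bC_{ba}\omega_b$. Vector inequalities $\ge$, $>$ are coordinatewise.

We use the textbook fact that **all entries of $C^{-1}$ are strictly positive**. To recall why, let $Cx=y\ge0$ with $y\ne0$ and put $v=\sum x_a\alpha_a$. Then $(v,\alpha_a)\ge0$ for all $a$. Write $v=v_+-v_-$, separating positive and negative coefficients. Then $0\le(v,v_-)=(v_+,v_-)-(v_-,v_-)\le-(v_-,v_-)$, so $v_-=0$ and $x\ge0$. If some $x_a=0$, then $0\le(Cx)_a=-\sum_{b\ne a}|C_{ab}|x_b$, so $x$ vanishes at the neighbors of $a$, and by connectedness $x=0$, a contradiction. Taking for $y$ the unit vectors gives the claim.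

Let $U_q(\hat{\mathfrak g})\supset U_q(\mathfrak g)$ be the quantum affine algebra and the quantum group of $\mathfrak g$. For $a\in I$ and $m\ge0$ there is the *Kirillov–Reshetikhin module* $W^{(a)}_m$ of $U_q(\hat{\mathfrak g})$. In words, it is the irreducible finite-dimensional module whose Drinfeld polynomials are trivial except at vertex $a$, where the roots form a $q$-string of length $m$; $W_0^{(a)}$ is trivial. We use nothing about this definition except the facts below. Let $\operatorname{res}W_m^{(a)}$ be the restriction to $U_q(\mathfrak g)$, and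
$$Q^{(a)}_m=\chi(\operatorname{res}W^{(a)}_m),\qquad q_a=Q^{(a)}_1,$$
where $\chi$ is the classical character, an element of the representation ring of $\mathfrak g$.

**Fact 1.** The representation ring is the polynomial ring $\mathbb Z[q_1,\dots,q_r]$, so every $Q^{(a)}_m$ is a polynomial in $q_1,\dots,q_r$.

**Fact 2 (Q-system).** $Q^{(a)}_0=1$, and for $a\in I$, $m\ge1$,
$$\left(Q_m^{(a)}\right)^2=Q_{m+1}^{(a)}Q_{m-1}^{(a)}+\prod_{b\ne a}\ \prod_{k=0}^{-C_{ab}-1}Q^{(b)}_{\left\lfloor\frac{C_{ba}m-k}{C_{ab}}\right\rfloor}.\tag{2}$$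
An empty product is $1$. In the simply-laced case the product is $\prod_{b\sim a}Q^{(b)}_m$, over the neighbors $b$ of $a$ in $X$.

**Example ($B_2$).** Let $\alpha_1$ be long and $\alpha_2$ short: $t_1=1$, $t_2=t=2$, $(\alpha_1,\alpha_2)=-1$, $C_{12}=-1$, $C_{21}=-2$. The Q-system is
$$(Q^{(1)}_m)^2=Q^{(1)}_{m+1}Q^{(1)}_{m-1}+Q^{(2)}_{2m},\qquad (Q^{(2)}_m)^2=Q^{(2)}_{m+1}Q^{(2)}_{m-1}+Q^{(1)}_{\lfloor m/2\rfloor}Q^{(1)}_{\lfloor(m+1)/2\rfloor}.$$
With $\dim W_1^{(1)}=5$ and $\dim W_1^{(2)}=4$ (checked below), the second equation at $m=1$ gives $16=\dim W^{(2)}_2+5$, so $\dim W_2^{(2)}=11$. The first at $m=1$ gives $25=\dim W_2^{(1)}+11$, so $\dim W_2^{(1)}=14$.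

**Definition.** A *real specialization* is the image of the family $(Q^{(a)}_m)$ under a ring homomorphism $\mathbb Z[q_1,\dots,q_r]\to\mathbb R$. Equivalently, one assigns real values to $q_1,\dots,q_r$ and evaluates. The *dimension specialization* is $q_b\mapsto\dim W_1^{(b)}$, which gives $Q_m^{(a)}\mapsto\dim W_m^{(a)}$. A real sequence $(x_m)$ has *polynomial growth* if $|x_m|\le K(1+m)^d$ for some constants $K>0$, $d\ge0$ and all $m$.

The question comes from "Kirillov-Reshetikhin modules and the WZW fusion ring" (http://chlee.cftnt.net/images/0/0b/When_Kirillov-Reshetikhin_modules_meet_the_fusion_ring.pdf), which conjectures that the dimension is singled out by positivity and polynomial growth. The conjecture is true.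

**Theorem A.** The specialization $Q^{(a)}_m\mapsto\dim W_m^{(a)}$ satisfies $Q_m^{(a)}>0$ for all $a\in I$, $m\ge0$ and has polynomial growth in $m$ for each $a\in I$. It is the only real specialization that does.

A stronger statement holds. Let $\mathfrak h_{\mathbb R}$ be the real span of the coroots and $\mathfrak h^+=\{h\in\mathfrak h_{\mathbb R}:\alpha_a(h)\ge0\ \forall a\}$. A *positive solution* is a family of reals $Q^{(a)}_m>0$ $(a\in I,\ m\ge0)$ with $Q_0^{(a)}=1$ satisfying (2) for all $m\ge1$. By Fact 2, every specialization with all values positive is a positive solution.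

**Theorem B.**

1. The real specializations with $Q^{(a)}_m>0$ for all $a,m$ are exactly the evaluations $Q_m^{(a)}=\chi(\operatorname{res}W_m^{(a)})(e^h)$, $h\in\mathfrak h^+$, and $h$ is unique. In fact every positive solution of the Q-system is of this form.
2. For $h\in\mathfrak h^+$ there are $0<c<c'$ such that for all $a\in I$, $m\ge1$
$$c\,e^{m\omega_a(h)}m^{\nu_a(h)}\le Q_m^{(a)}\le c'\,e^{m\omega_a(h)}m^{\nu_a(h)},\qquad\nu_a(h)=\sum_{\alpha>0,\ \alpha(h)=0}[\alpha]_a,$$
where $[\alpha]_a$ is the coefficient of $\alpha_a$ in $\alpha$. In particular $\dim W^{(a)}_m\asymp m^{\sum_{\alpha>0}[\alpha]_a}$.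
3. Consequently the dimension is the unique real specialization that is positive and satisfies $\liminf_{m\to\infty}(Q_m^{(a)})^{1/m}\le1$ for **one** $a\in I$.

For $B_2$ the positive roots are $\alpha_1,\alpha_2,\alpha_1+\alpha_2,\alpha_1+2\alpha_2$, so item 2 says $\dim W_m^{(1)}\asymp m^3$ and $\dim W_m^{(2)}\asymp m^4$.

**The external input.** Beyond Facts 1 and 2 we use one theorem, the fermionic formula, valid for all simple $\mathfrak g$. It is stated in Hatayama–Kuniba–Okado–Takagi–Yamada, Contemp. Math. 248 (1999), and established by combining Nakajima, Represent. Theory 7 (2003), and Hernandez, J. reine angew. Math. 596 (2006), with Di Francesco–Kedem, *Proof of the combinatorial Kirillov–Reshetikhin conjecture*, IMRN 2008. It says that for dominant $\lambda=\sum_b\ell_b\omega_b$, the multiplicity of $V(\lambda)$ in $\operatorname{res}W_m^{(a)}$ is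
$$\sum_{(n_{b,j})}\ \prod_{b\in I,\,j\ge1}\binom{n_{b,j}+P_{b,j}}{n_{b,j}},\qquad P_{b,i}=\delta_{ab}\min(i,m)-\sum_{c,j}(\alpha_b,\alpha_c)\,t_bt_c\min\!\Big(\frac i{t_b},\frac j{t_c}\Big)n_{c,j}.\tag{3}$$
The sum is over finitely supported $n_{b,j}\in\mathbb Z_{\ge0}$ with $\lambda=m\omega_a-\sum_{b,j}j\,n_{b,j}\alpha_b$ and all $P_{b,i}\ge0$. Note $t_bt_c\min(i/t_b,j/t_c)=\min(t_ci,t_bj)$.

Some versions only require $P_{b,i}\ge0$ where $n_{b,i}>0$; this is equivalent. Indeed, regard $P_{b,i}$ as a function of real $i\ge0$. The terms with $c\ne b$ have $-(\alpha_b,\alpha_c)\ge0$ and are concave, as is $\delta_{ab}\min(i,m)$; the terms with $c=b$ bend upward only at points $i$ with $n_{b,i}>0$. So $P_{b,i}$ is concave between consecutive points of $\{0\}\cup\{i:n_{b,i}>0\}$ and after the last one. It is $0$ at $i=0$, nonnegative at the other points by assumption, and eventually equal to $m\delta_{ab}-\sum_{c,j}C_{bc}\,j\,n_{c,j}=\ell_b\ge0$. Concavity gives $P_{b,i}\ge0$ everywhere.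

**Example ($B_2$, $W_2^{(2)}$).** Here $2\omega_2=\alpha_1+2\alpha_2$, and the dominant weights $2\omega_2-y_1\alpha_1-y_2\alpha_2$ with $y_i\in\mathbb Z_{\ge0}$ are $2\omega_2$, $\omega_1$ and $0$, for $(y_1,y_2)=(0,0),(0,1),(1,2)$. The first occurs once (all $n=0$). For $(0,1)$ we need $n_{2,1}=1$, and $P_{2,1}=1-\min(2,2)=-1$, so there is no contribution. For $(1,2)$ we need $n_{1,1}=1$ and either $n_{2,1}=2$, where $P_{2,1}=1-2\cdot2+1=-2$ is forbidden, or $n_{2,2}=1$. In the latter case $P_{2,i}=\min(i,2)-\min(2i,4)+\min(i,2)=0$ and $P_{1,i}=-2\min(i,1)+\min(2i,2)=0$, which contributes $1$. So $\operatorname{res}W_2^{(2)}=V(2\omega_2)\oplus V(0)$, of dimension $10+1=11$, as found above. In the same way, $W_1^{(1)}$ could only contain $V(\omega_1)$ and $V(0)$. The latter would need $n_{1,1}=n_{2,1}=1$, where $P_{2,1}=-2+1<0$. So $\dim W_1^{(1)}=5$. For $W_1^{(2)}$ the only dominant weight is $\omega_2$, and the dimension is $4$.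

## 3. Poles of a generating function: $\mathfrak{sl}_3$ works, $\mathfrak{sl}_4$ does not

The natural first attempt is to copy Section 1: find the sequence at one vertex explicitly and read off growth and signs.

For $\mathfrak{sl}_n$ and $a=1$, formula (3) collapses. With $x_c=\sum_jn_{c,j}$, the condition $P_{b,1}\ge0$ reads $(Cx)_b\le\delta_{1b}$, so $x_c\le(C^{-1})_{c1}=(n-c)/n<1$. Hence all $n_{c,j}=0$ and $\operatorname{res}W_m^{(1)}=V(m\omega_1)$, the symmetric power $S^m$ of the vector representation. For $n=2$ this is the claim made in Section 1. If the $z_i$ are the eigenvalues of the group element at which we evaluate, then $Q^{(1)}_m=h_m(z)$ and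
$$\sum_{m\ge0}Q^{(1)}_mx^m=\prod_i\frac1{1-z_ix},\qquad\prod_iz_i=1.$$

**$\mathfrak{sl}_3$.** Given real $q_1,q_2$, factor $1-q_1x+q_2x^2-x^3=\prod_i(1-z_ix)$ over $\mathbb C$; the specialization is evaluation at $\operatorname{diag}(z_1,z_2,z_3)$. Polynomial growth of $Q^{(1)}$ makes the series converge for $|x|<1$, so $|z_i|\le1$. Since $\prod z_i=1$, all $|z_i|=1$. The $z_i$ are closed under conjugation with product $1$, so they are $1,e^{i\theta},e^{-i\theta}$ with $0\le\theta\le\pi$. For $0<\theta<\pi$,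
$$Q^{(1)}_m=\sum_{k=0}^m\frac{\sin((k+1)\theta)}{\sin\theta}=\frac{\sin\frac{(m+1)\theta}2\,\sin\frac{(m+2)\theta}2}{\sin\frac\theta2\,\sin\theta}.\tag{4}$$
Let $n$ be the largest integer with $n\theta/2<\pi$; then $n\ge2$ and $\pi\le(n+1)\theta/2<3\pi/2$. So $Q^{(1)}_{n-1}\le0$. For $\theta=\pi$, $Q_1^{(1)}=1-1-1<0$. So $\theta=0$, and uniqueness holds for $\mathfrak{sl}_3$. We used only vertex $1$.

**$\mathfrak{sl}_4$.** Take $z=(1,1,i,-i)$. The characteristic polynomial gives $q_1=q_2=q_3=2$, so this is a real specialization, and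
$$\sum_mQ^{(1)}_mx^m=\frac1{(1-x)^2(1+x^2)}=1+2x+2x^2+2x^3+3x^4+4x^5+\cdots.$$
From $Q^{(1)}_m+Q^{(1)}_{m-2}=m+1$ we get $Q^{(1)}_{m+4}=Q^{(1)}_m+2$, so $Q^{(1)}$ is positive for all $m$ and grows linearly. Yet this is not the dimension: $q_1\ne4$. So the argument stops here: the conditions at vertex $1$ no longer determine the specialization. What saves the theorem is vertex $2$: by the Q-system, $Q_2^{(2)}=(Q^{(1)}_2)^2-Q^{(1)}_3Q^{(1)}_1=4-4=0$, so positivity fails there.

We therefore need an argument that uses positivity at all vertices simultaneously, through the coupling in (2), and does not depend on explicit formulas.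

## 4. Logarithms on a common time axis

Fix a positive solution. Put $f_m^{(a)}=\log Q_m^{(a)}$, so $f^{(a)}_0=0$. In $B_2$, equation (2) at vertex $2$ compares $Q^{(2)}_m$ with $Q^{(1)}$ at index about $m/2$. So we put $f^{(a)}_m$ at time $m/t_a$. Let $F^{(a)}:[0,\infty)\to\mathbb R$ be continuous with
$$F^{(a)}(m/t_a)=f^{(a)}_m,\qquad F^{(a)}\text{ linear on each }[m/t_a,(m+1)/t_a].$$
The points $m/t_a$, $m\ge1$, are the *nodes* of $F^{(a)}$. Write $(CF)^{(a)}=\sum_bC_{ab}F^{(b)}$ and
$$\varphi(x)=-\log(1-e^{-x})\qquad(x>0),$$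
which is positive and strictly decreasing.

The floors in (2) are exactly linear interpolation. In $B_2$ at $a=2$, $m=2n+1$, the product is $Q^{(1)}_nQ^{(1)}_{n+1}$, with logarithm $f^{(1)}_n+f^{(1)}_{n+1}=2F^{(1)}(n+\tfrac12)=|C_{21}|\,F^{(1)}(m/t_2)$. This holds in general.

**Lemma 2.** Put $g^{(a)}_m=(CF)^{(a)}(m/t_a)$. For all $a$ and $m\ge1$: $g_m^{(a)}>0$, and the slope of $F^{(a)}$ drops at the node $m/t_a$ by exactly $t_a\varphi(g_m^{(a)})>0$. In particular $F^{(a)}$ is concave.

*Proof.* **Step 1: the product in (2).** Let $b\ne a$ with $u=-C_{ab}\ne0$, $v=-C_{ba}$. Then $v/u=t_b/t_a$. Write $vm=un+j$ with $0\le j<u$. For $0\le k\le u-1$,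
$$\Big\lfloor\frac{C_{ba}m-k}{C_{ab}}\Big\rfloor=\Big\lfloor\frac{vm+k}u\Big\rfloor=\begin{cases}n,&k<u-j,\\n+1,&k\ge u-j.\end{cases}$$
The value $n$ occurs $u-j$ times and $n+1$ occurs $j$ times, so
$$\sum_{k=0}^{u-1}f^{(b)}_{\lfloor(vm+k)/u\rfloor}=(u-j)f^{(b)}_n+jf^{(b)}_{n+1}=u\,F^{(b)}\Big(\frac{n+j/u}{t_b}\Big)=u\,F^{(b)}\Big(\frac m{t_a}\Big),$$
because $(n+j/u)/t_b=vm/(ut_b)=m/t_a$. So the product in (2) is
$$\exp\Big(\sum_{b\ne a}|C_{ab}|F^{(b)}(m/t_a)\Big)=\exp\big(2f_m^{(a)}-g_m^{(a)}\big)=(Q_m^{(a)})^2e^{-g^{(a)}_m}.$$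

**Step 2: the slopes.** Dividing (2) by $(Q^{(a)}_m)^2$,
$$\frac{Q^{(a)}_{m+1}Q^{(a)}_{m-1}}{(Q^{(a)}_m)^2}=1-e^{-g_m^{(a)}}.\tag{5}$$
The left side is positive, so $g^{(a)}_m>0$. Taking logarithms, $(f^{(a)}_m-f^{(a)}_{m-1})-(f^{(a)}_{m+1}-f^{(a)}_m)=\varphi(g_m^{(a)})$. The slopes of $F^{(a)}$ are $t_a$ times the differences of $f^{(a)}$, which gives the drop. $\square$

The next lemma extracts the linear part of the growth; only positivity is used.

**Lemma 3.** $F^{(a)}$ is concave and strictly increasing. The limit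
$$\Lambda_a:=\lim_{s\to\infty}(F^{(a)})'(s)=\lim_{s\to\infty}F^{(a)}(s)/s$$
exists in $[0,\infty)$, and $C\Lambda\ge0$. The function $\hat F^{(a)}(s):=F^{(a)}(s)-s\Lambda_a$ is concave and strictly increasing with $\hat F^{(a)}(0)=0$. Its slopes are positive and decrease to $0$, and $0<(\hat F^{(a)})'(s)\le\hat F^{(a)}(s)/s$ for every $s>0$ that is not a node.

*Proof.* An integer $n\ge1$ is a node for every $a$ (take $m=t_an$). So Lemma 2 gives $(CF)^{(a)}(n)>0$ for all $a$ at once, and applying $C^{-1}>0$ gives $F^{(a)}(n)>0$. This is where all vertices are used together. If a concave function had a negative slope somewhere, it would tend to $-\infty$; positivity at all positive integers excludes this. So the slopes of $F^{(a)}$ are nonnegative and nonincreasing, and converge to some $\Lambda_a\ge0$. Since $F^{(a)}(s)/s$ is the average of the slopes on $[0,s]$, it has the same limit. Also $C\Lambda=\lim_n(CF)(n)/n\ge0$. By Lemma 2 the slopes drop strictly at every node, so each slope is $>\Lambda_a$.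 Hence the slopes of $\hat F^{(a)}$ are positive and decrease to $0$. Finally, $\hat F^{(a)}(s)/s$ is the average of the slopes of $\hat F^{(a)}$ on $[0,s]$, each at least the slope at $s$. $\square$

For $\mathfrak{sl}_2$ and $Q_m=m+1$: $F$ interpolates $\log(1+m)$ and $\Lambda=0$. For $q=e^u+e^{-u}$: $\Lambda=u$.

## 5. An energy identity for two solutions

How can we show that two slowly growing positive solutions coincide? Consider $\mathfrak{sl}_2$ first. Let $e_m=f_m-\tilde f_m$ be the difference of two solutions, $e_0=0$. Summation by parts gives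
$$\sum_{m=0}^{M-1}(e_{m+1}-e_m)^2=(e_M-e_{M-1})e_M-\sum_{m=1}^{M-1}(e_{m+1}-2e_m+e_{m-1})\,e_m.$$
The second difference equals $-(\varphi(2f_m)-\varphi(2\tilde f_m))$, so the last sum, with its sign, is $\sum(\varphi(2f_m)-\varphi(2\tilde f_m))(f_m-\tilde f_m)\le0$, since $\varphi$ is decreasing. If the boundary term tends to $0$, all differences vanish.

In higher rank, suppose we add these identities over the vertices with equal weights (say in the simply-laced case, with $e^{(a)}$ the differences). We meet $(\varphi(g^{(a)})-\varphi(\tilde g^{(a)}))\,e^{(a)}$. Monotonicity of $\varphi$ controls the sign of its product with $g^{(a)}-\tilde g^{(a)}=(Ce)^{(a)}$, not with $e^{(a)}$: for $\mathfrak{sl}_3$, if $e^{(2)}>2e^{(1)}>0$, then $(Ce)^{(1)}<0$ and the term is positive. The remedy is to measure energy with the invariant form on the root space, in which pairing with $t_a\alpha_a$ produces exactly the row $a$ of $C$.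

**Proposition 4.** Let $F,\tilde F$ come from two positive solutions with the same $\Lambda$, and suppose $\hat F^{(a)}(s)$ and $\hat{\tilde F}{}^{(a)}(s)$ are $O(\log s)$ as $s\to\infty$ for all $a$. Then the two solutions coincide.

*Proof.* **Step 1: the difference as a path in the root space.** Put
$$D(s)=\sum_a\big(F^{(a)}(s)-\tilde F^{(a)}(s)\big)\alpha_a\in\mathfrak h_{\mathbb R}^*,$$
where $\mathfrak h^*_{\mathbb R}$ is Euclidean under $(\cdot,\cdot)$. It is continuous, piecewise linear, with $D(0)=0$ and break points in $\frac1t\mathbb Z$. Since $t_a(\alpha_a,\alpha_b)=C_{ab}$, for $m\ge1$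
$$\big(t_a\alpha_a,D(m/t_a)\big)=\sum_bC_{ab}(F^{(b)}-\tilde F^{(b)})(m/t_a)=g_m^{(a)}-\tilde g_m^{(a)}.\tag{6}$$
By Lemma 2, for $s>0$,
$$D'(s^+)-D'(s^-)=-\sum_{a:\,t_as\in\mathbb Z}t_a\big(\varphi(g^{(a)}_{t_as})-\varphi(\tilde g^{(a)}_{t_as})\big)\alpha_a.\tag{7}$$

**Step 2: summation by parts.** Let $T>0$, $T\notin\frac1t\mathbb Z$. On an interval of linearity $[s_i,s_{i+1}]$ the integral of $(D',D')$ is $(D'_i,D(s_{i+1})-D(s_i))$, with $D_i'$ the constant derivative. Adding these over $[0,T]$, regrouping by the values $D(s_i)$, and using $D(0)=0$, we get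
$$\int_0^T(D',D')\,ds=(D'(T),D(T))-\sum_{0<s<T}\big(D'(s^+)-D'(s^-),D(s)\big).$$
Insert (7), and then (6) for each pairing $(t_a\alpha_a,D(m/t_a))$:
$$\int_0^T(D',D')\,ds=(D'(T),D(T))+\sum_a\ \sum_{1\le m<t_aT}\big(\varphi(g_m^{(a)})-\varphi(\tilde g_m^{(a)})\big)\big(g_m^{(a)}-\tilde g_m^{(a)}\big).$$
Since $\varphi$ is decreasing, every term of the double sum is $\le0$. So $\int_0^T(D',D')\,ds\le(D'(T),D(T))$.

**Step 3: the boundary term.** The $\Lambda$'s agree, so $D=\sum_a(\hat F^{(a)}-\hat{\tilde F}{}^{(a)})\alpha_a$ and $|D(T)|=O(\log T)$. By the last inequality of Lemma 3, each slope of $\hat F^{(a)}$ and $\hat{\tilde F}{}^{(a)}$ at $T$ is $O(T^{-1}\log T)$, so $|D'(T)|=O(T^{-1}\log T)$. Thus the boundary term is $O(T^{-1}\log^2T)\to0$. Letting $T\to\infty$ through $T\notin\frac1t\mathbb Z$, $\int_0^\infty(D',D')\,ds\le0$. So $D'=0$ off the break points, and $D=D(0)=0$. The $\alpha_a$ are linearly independent, so $F=\tilde F$. $\square$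

## 6. Dimensions grow polynomially

Proposition 4 will compare an arbitrary solution with the dimension, so we must know that the dimension grows slowly. This is the point where (3) enters.

**Proposition 5.** For each $a$, $\dim W^{(a)}_m$ is bounded by a polynomial in $m$.

*Proof.* Consider a configuration $(n_{b,j})$ that contributes to (3) for some $\lambda$. Think of $n_{b,j}$ as the number of parts of size $j$ in a partition attached to $b$.

**Step 1: the number of parts is bounded independently of $m$.** Take $i=t_b$ in (3). Since $(\alpha_b,\alpha_c)t_bt_c\min(1,j/t_c)=C_{bc}\min(t_c,j)$, the condition $P_{b,t_b}\ge0$ reads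
$$(Cx)_b\le\delta_{ab}\min(t_a,m)\le3\delta_{ab},\qquad x_c=\sum_j\min(j,t_c)\,n_{c,j}.$$
Applying $C^{-1}\ge0$ gives $x_c\le3(C^{-1})_{ca}\le N$ with an integer $N$ depending only on $\mathfrak g$. Hence $\sum_jn_{c,j}\le x_c\le N$.

**Step 2: the sizes are $O(m)$.** Let $y_c=\sum_jj\,n_{c,j}$. Then $\lambda=m\omega_a-\sum_cy_c\alpha_c$ is dominant, so $\ell_b=m\delta_{ab}-(Cy)_b\ge0$, and $y_c\le m(C^{-1})_{ca}$.

**Step 3: counting.** A configuration is an $r$-tuple of partitions with at most $N$ parts, each part $O(m)$; there are polynomially many. At most $rN$ of the binomials differ from $1$, namely those with $n_{b,j}>0$. For $n=n_{b,j}\le N$ and $P=P_{b,j}$,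
$$\binom{n+P}n=\prod_{i=1}^n\Big(1+\frac Pi\Big)\le(1+P)^n.$$
In $P_{b,i}$ only the terms with $c\neq b$ add to $\delta_{ab}\min(i,m)$; by $\min(i/t_b,j/t_c)\le j/t_c$ each is at most $|C_{bc}|\,j\,n_{c,j}$. So $0\le P\le m+3\sum_cy_c=O(m)$. Thus the product of binomials is polynomially bounded, uniformly in the configuration. Finally $(\lambda,\alpha^\vee)=O(m)$ for each positive root $\alpha$ by Step 2, so $\dim V(\lambda)=\prod_{\alpha>0}\frac{(\lambda+\rho,\alpha^\vee)}{(\rho,\alpha^\vee)}$ (Weyl's formula) is polynomially bounded. Summing (multiplicity contribution) $\times\dim V(\lambda)$ over all configurations, hence over all $\lambda$, gives the claim. $\square$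

## 7. Proof of Theorem A

**Existence.** $Q_m^{(a)}\mapsto\dim W_m^{(a)}$ is a specialization, it is positive, and it has polynomial growth by Proposition 5.

**Uniqueness.** Let a real specialization be positive and of polynomial growth. It is a positive solution. By Lemma 3, $F^{(a)}$ is nonnegative and nondecreasing. Polynomial growth gives $f_m^{(a)}\le A+A\log(1+m)$ for some $A$, so $F^{(a)}(s)=O(\log s)$ as $s\to\infty$. Hence $\Lambda_a=\lim F^{(a)}(s)/s=0$ and $\hat F^{(a)}=F^{(a)}=O(\log s)$. The same holds for the dimension. By Proposition 4 the two positive solutions coincide. In particular they assign the same values to $q_a=Q_1^{(a)}$, so they are the same specialization. This proves Theorem A. $\blacksquare$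

## 8. The exact logarithmic term of every positive solution

For Theorem B we may assume no growth condition. Lemma 3 gives $\hat F=o(s)$, and we must determine $\hat F$ up to a bounded error.

Fix a positive solution. Put $\mu=C\Lambda\ge0$ and $J=\{a\in I:\mu_a=0\}$. Since $F=\hat F+s\Lambda$,
$$g_m^{(a)}=(C\hat F)^{(a)}\big(\tfrac m{t_a}\big)+\tfrac m{t_a}\mu_a.\tag{8}$$
For $a\notin J$, the term $\mu_am/t_a$ makes $g$ large and the slope drops negligible, so $\hat F^{(a)}$ should be bounded. For $a\in J$ we expect, with $\varphi(x)\approx e^{-x}$, a system like $\hat F''\approx-e^{-C\hat F}$. If $\hat F^{(a)}\approx2p_a\log s$, then $\hat F''\approx-2p_as^{-2}$, which asks for $(C\hat F)^{(a)}\approx2\log s$, that is, $\sum_{b\in J}C_{ab}p_b=1$ for $a\in J$.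

This linear system has a classical solution. Let $\rho_J=\sum_{a\in J}p_a\alpha_a$ be half the sum of the positive roots supported on $J$, and put $p_a=0$ for $a\notin J$. For $a\in J$, $p_a>0$ because $\alpha_a$ is one of these roots. The reflection $s_a$ permutes the other positive roots supported on $J$, so $s_a\rho_J=\rho_J-\alpha_a$. Since $s_a\rho_J=\rho_J-\big(\sum_{b\in J}C_{ab}p_b\big)\alpha_a$,
$$\sum_{b\in J}C_{ab}p_b=2p_a-\sum_{b\in J,\,b\ne a}|C_{ab}|p_b=1\qquad(a\in J).\tag{9}$$
For $\mathfrak{sl}_2$ with $\Lambda=0$: $p=\frac12$, and indeed $\log Q_m=\log(1+m)=2p\log(1+m)$.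

**Proposition 6.** $\hat F^{(a)}(s)=2p_a\log(1+s)+O(1)$ for $s\ge1$ and every $a\in I$.

The device for the coupled vertices in $J$ is to follow the maximum, and then the minimum, of the ratios $\hat F^{(b)}/p_b$. By (9) this reduces the system to a scalar second-order inequality. We use $e^{-x}\le\varphi(x)$ for $x>0$, and $\varphi(x)\le\frac{e^{-x}}{1-e^{-x}}\le2e^{-x}$ for $x\ge1$.

*Proof.* **Step 1: $\hat F^{(a)}$ is bounded for $a\notin J$.** Since $\hat F(s)=o(s)$ and $\mu_a>0$, (8) gives $g^{(a)}_m\ge\frac m{2t_a}\mu_a$ for large $m$, so $\varphi(g^{(a)}_m)$ decays exponentially in $m$. Slopes of $\hat F^{(a)}$ tend to $0$, so the slope at a non-node $s$ is the sum of all later drops, $\sum_{m>t_as}t_a\varphi(g^{(a)}_m)$. It decays exponentially in $s$ and is integrable. Hence there is $K$ with $0\le\hat F^{(a)}\le K$ for all $a\notin J$. As $p_a=0$, this is the claim for $a\notin J$. If $J$ is empty we are done.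

**Step 2: upper bound for $a\in J$.** For integers $n\ge0$ let
$$U_n=\max_{b\in J}\hat F^{(b)}(n/t)/p_b,\qquad\delta_n=U_{n+1}-U_n.$$
All $\hat F^{(b)}$ are strictly increasing with slopes tending to $0$, so $\delta_n>0$ and $\delta_n\to0$. If $U$ is bounded, the upper bound holds. So let $U_n\uparrow\infty$.

*A scalar inequality.* Let $n\ge1$ and let $b\in J$ attain the maximum at $n$. Then $\hat F^{(b)}(n/t)=p_bU_n$ and $\hat F^{(a)}(n/t)\le p_aU_n$ for $a\in J$. By (9) and Step 1,
$$(C\hat F)^{(b)}(n/t)\ge U_n\Big(2p_b-\sum_{a\in J,a\ne b}|C_{ba}|p_a\Big)-\sum_{a\notin J}|C_{ba}|K\ge U_n-K',$$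
where $K'$ does not depend on $b$ or $n$. Since $U_{n\pm1}\ge\hat F^{(b)}((n\pm1)/t)/p_b$, with equality for $U_n$,
$$\delta_{n-1}-\delta_n=2U_n-U_{n+1}-U_{n-1}\le\frac1{p_b}\Big(2\hat F^{(b)}(\tfrac nt)-\hat F^{(b)}(\tfrac{n+1}t)-\hat F^{(b)}(\tfrac{n-1}t)\Big).$$
All nodes lie in $\frac1t\mathbb Z$, so the right side is $\frac1{tp_b}$ times the slope drop of $\hat F^{(b)}$ at $n/t$. That drop is $0$ if $n/t$ is not a node of $F^{(b)}$. Otherwise it is $t_b\varphi(g)$ with $g=(C\hat F)^{(b)}(n/t)\ge U_n-K'$, because $\mu_b=0$ in (8). Choose $n_0\ge1$ with $U_n-K'\ge1$ for $n\ge n_0$. Then $\varphi(g)\le2e^{K'}e^{-U_n}$, so for some constant $c$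
$$\delta_{n-1}-\delta_n\le c\,e^{-U_n}\qquad(n\ge n_0).$$

*Integrating once.* We claim
$$\delta_{n-1}^2-\delta_n^2\le2c\,(e^{-U_{n-1}}-e^{-U_n})\qquad(n\ge n_0).$$
If $\delta_{n-1}<\delta_n$, the left side is negative and the right side positive. Otherwise the left side is $(\delta_{n-1}-\delta_n)(\delta_{n-1}+\delta_n)\le c\,e^{-U_n}\cdot2\delta_{n-1}=2c\,e^{-U_n}(U_n-U_{n-1})\le2c\int_{U_{n-1}}^{U_n}e^{-x}\,dx$, which is the right side. Sum over $n>N$ for $N\ge n_0$; since $\delta_n\to0$ and $U_n\to\infty$, we get $\delta_N^2\le2c\,e^{-U_N}$, that is, $\delta_N\le\sqrt{2c}\,e^{-U_N/2}$.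

*Integrating twice.* Now
$$e^{U_{N+1}/2}-e^{U_N/2}=e^{U_N/2}(e^{\delta_N/2}-1)\le e^{U_N/2}\,\tfrac{\delta_N}2\,e^{\delta_N/2}=O(1).$$
So $e^{U_N/2}=O(1+N)$ and $U_N\le2\log(1+N)+O(1)$. By monotonicity, $\hat F^{(b)}(s)\le p_bU_{\lceil ts\rceil}\le2p_b\log(1+s)+O(1)$ for $b\in J$.

**Step 3: lower bound for $a\in J$.** For integers $n\ge0$ let
$$L_n=\min_{b\in J}\hat F^{(b)}(n)/p_b,\qquad\text{and now}\quad\delta_n=L_{n+1}-L_n>0.$$
We sample at integers because every integer $n\ge1$ is a node of every $F^{(b)}$, so a drop is guaranteed.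

*A scalar inequality.* Let $b\in J$ attain the minimum at $n\ge1$. Then $L_{n\pm1}\le\hat F^{(b)}(n\pm1)/p_b$, so
$$\delta_{n-1}-\delta_n\ge\frac1{p_b}\Big(2\hat F^{(b)}(n)-\hat F^{(b)}(n+1)-\hat F^{(b)}(n-1)\Big).$$
By concavity $\hat F^{(b)}(n)-\hat F^{(b)}(n-1)$ is at least the slope just before $n$, and $\hat F^{(b)}(n+1)-\hat F^{(b)}(n)$ is at most the slope just after $n$. So the bracket is at least the drop at $n$, and $\delta_{n-1}-\delta_n\ge\frac{t_b}{p_b}\varphi(g^{(b)}_{t_bn})$. By (8) with $\mu_b=0$, by $\hat F^{(a)}(n)\ge p_aL_n$ for $a\in J$, by $\hat F^{(a)}\ge0$ for $a\notin J$, and by (9),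
$$g^{(b)}_{t_bn}=(C\hat F)^{(b)}(n)\le L_n\Big(2p_b-\sum_{a\in J,a\ne b}|C_{ba}|p_a\Big)=L_n.$$
As $\varphi$ is decreasing and $\varphi(x)\ge e^{-x}$, with $c=\min_{b\in J}t_b/p_b>0$,
$$\delta_{n-1}-\delta_n\ge c\,e^{-L_n}\qquad(n\ge1).$$
So $\delta_n$ is decreasing. If $L$ were bounded, $\delta_n$ would decrease by at least a fixed amount at every step and become negative. Hence $L_n\to\infty$.

*Integrating once.* For $n\ge1$,
$$\delta_{n-1}^2-\delta_n^2\ge c\,e^{-L_n}(\delta_{n-1}+\delta_n)\ge c\,e^{-L_n}(L_{n+1}-L_n)\ge c\,(e^{-L_n}-e^{-L_{n+1}}).$$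
Summing over $n\ge N\ge1$ gives $\delta_{N-1}^2\ge c\,e^{-L_N}$, that is, $\delta_{N-1}\ge\sqrt c\,e^{-L_N/2}$.

*Integrating twice.* On $(0,\delta_0]$ the concave function $1-e^{-x/2}$ is at least $c_1x$ with $c_1=(1-e^{-\delta_0/2})/\delta_0>0$. Since $0<\delta_{N-1}\le\delta_0$,
$$e^{L_N/2}-e^{L_{N-1}/2}=e^{L_N/2}(1-e^{-\delta_{N-1}/2})\ge e^{L_N/2}c_1\delta_{N-1}\ge c_1\sqrt c.$$
So $e^{L_N/2}\ge c_1\sqrt c\,N$ and $L_N\ge2\log N-O(1)$. By monotonicity $\hat F^{(b)}(s)\ge p_bL_{\lfloor s\rfloor}\ge2p_b\log(1+s)-O(1)$ for $s\ge1$, $b\in J$. $\square$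

**Remark (the weighted maximum also proves Proposition 4).** Take $p$ for $J=I$, so $Cp=(1,\dots,1)$, and put $E^{(a)}=F^{(a)}-\tilde F^{(a)}$ and $M_n=\max_aE^{(a)}(n/t)/p_a$. Suppose $M_n>0$ with $n\ge1$, attained at $b$. Then $(CE)^{(b)}(n/t)\ge M_n>0$ by (9). So if $n/t$ is a node of $F^{(b)}$, then $g>\tilde g$ there, and $F^{(b)}$ drops less than $\tilde F^{(b)}$. In all cases the second difference of $E^{(b)}$ at $n/t$ is $\ge0$, hence $M_{n+1}-M_n\ge M_n-M_{n-1}$. Since $M_0=0$, there would be a first $n$ with $M_n>0\ge M_{n-1}$. From there on the increments of $M$ stay at least $M_n-M_{n-1}>0$, and $M$ grows at least linearly. But $E=\hat F-\hat{\tilde F}=o(s)$. So $M_n\le0$ for all $n$, and exchanging the solutions gives $E=0$.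

## 9. Proof of Theorem B

**Step 1: evaluations at $\mathfrak h^+$ are positive, and $h$ can be recovered.** For $h\in\mathfrak h^+$, evaluation of characters at $e^h$ sends a module with weight multiplicities $d_\mu$ to $\sum_\mu d_\mu e^{\mu(h)}$. This defines a ring homomorphism from the representation ring to $\mathbb R$, positive on characters of nonzero modules. By (3), every $V(\lambda)$ in $\operatorname{res}W_m^{(a)}$ has $\lambda=m\omega_a-\sum y_b\alpha_b$ with $y_b\ge0$, and $\lambda=m\omega_a$ occurs exactly once (all $n=0$, product $1$). So all weights $\mu$ of $\operatorname{res}W_m^{(a)}$ are $\le m\omega_a$, which has multiplicity one; as $h\in\mathfrak h^+$, $\mu(h)\le m\omega_a(h)$. Hence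
$$e^{m\omega_a(h)}\le\chi(\operatorname{res}W_m^{(a)})(e^h)\le\dim W_m^{(a)}\,e^{m\omega_a(h)}.\tag{10}$$
With Proposition 5, this positive solution has $\frac1mf_m^{(a)}\to\omega_a(h)$. Since $F^{(a)}(m/t_a)=f_m^{(a)}$, this means $\Lambda_a=t_a\omega_a(h)$. The $\omega_a$ form a basis of $\mathfrak h_{\mathbb R}^*$, so $h$ is determined by the specialization.

**Step 2: every positive solution is an evaluation.** Given a positive solution with slope vector $\Lambda$, define $h\in\mathfrak h_{\mathbb R}$ by $t_a\alpha_a(h)=(C\Lambda)_a$. By Lemma 3, $(C\Lambda)_a\ge0$, so $h\in\mathfrak h^+$. From $\alpha_a=\sum_bC_{ba}\omega_b$ and $t_aC_{ba}=t_at_b(\alpha_a,\alpha_b)=C_{ab}t_b$ we get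
$$\sum_bC_{ab}\,t_b\omega_b(h)=t_a\alpha_a(h)=(C\Lambda)_a,$$
so $\Lambda_b=t_b\omega_b(h)$, as $C$ is invertible. By Step 1, the given solution and the evaluation at $e^h$ are positive solutions with the same $\Lambda$. By Proposition 6 both have $\hat F=O(\log s)$. By Proposition 4 they coincide. This proves item 1.

**Step 3: growth.** For $h\in\mathfrak h^+$, the computation in Step 2 gives $\mu_a=(C\Lambda)_a=t_a\alpha_a(h)$, so $J=\{a:\alpha_a(h)=0\}$. For a positive root, $\alpha(h)=\sum_a[\alpha]_a\alpha_a(h)$ is a sum of nonnegative terms. It vanishes exactly when $\alpha$ is supported on $J$. So $2p_a=\nu_a(h)$. Then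
$$f_m^{(a)}=F^{(a)}(m/t_a)=\tfrac m{t_a}\Lambda_a+\hat F^{(a)}(m/t_a)=m\omega_a(h)+\hat F^{(a)}(m/t_a),$$
and Proposition 6 gives $\hat F^{(a)}(m/t_a)=\nu_a(h)\log m+O(1)$ for $m\ge t_a$; the finitely many $m<t_a$ are absorbed in the constants. Exponentiating proves item 2. For $h=0$ the evaluation is the dimension, and every positive root contributes to $\nu_a$.

**Step 4: one subexponential vertex suffices.** The dimension is positive and satisfies the $\liminf$ condition by Proposition 5. Conversely, let a real specialization be positive with $\liminf_m(Q_m^{(a)})^{1/m}\le1$ for one $a$. Since $\frac1mf_m^{(a)}\to\Lambda_a/t_a$, we get $\Lambda_a\le0$, so $\Lambda_a=0$ by Lemma 3. Now $\Lambda=C^{-1}\mu$ with $\mu=C\Lambda\ge0$, and all entries of $C^{-1}$ are strictly positive. So $0=\Lambda_a=\sum_b(C^{-1})_{ab}\mu_b$ forces $\mu=0$. Therefore $\Lambda=0$ and $h=0$, which is the dimension. This proves item 3. $\blacksquare$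

## 10. Neither hypothesis can be dropped

**Growth.** Let $h\in\mathfrak h^+$, $h\ne0$. The evaluation at $e^h$ is a positive specialization. By (10) it is at least $e^{m\omega_a(h)}$, and $\omega_a(h)=\Lambda_a/t_a>0$ for every $a$, since $\Lambda=C^{-1}\mu$ with $0\neq\mu\ge0$. So it grows exponentially at every vertex.

**Strict positivity.** It cannot be weakened to $Q_m^{(a)}\ge0$. Take $\mathfrak{sl}_3$ and evaluate at $\operatorname{diag}(1,\zeta,\zeta^2)$, $\zeta=e^{2\pi i/3}$; this is $\theta=2\pi/3$ in (4). Then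
$$\sum_mQ_m^{(1)}x^m=\frac1{(1-x)(1-\zeta x)(1-\zeta^2x)}=\frac1{1-x^3},$$
so $Q_m^{(1)}$ is $1$ if $3\mid m$ and $0$ otherwise. For $a=2$, (3) again leaves only $V(m\omega_2)$, since $x_c\le(C^{-1})_{c2}\le\frac23<1$. This is the dual of $V(m\omega_1)$, and the eigenvalues have modulus $1$, so $Q_m^{(2)}=\overline{Q_m^{(1)}}=Q_m^{(1)}$. This is a real, bounded, nonnegative specialization, with $q_1=q_2=0$, and it is not the dimension.
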